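\title{Fixed points of coprime action and pairs of conjugates}

\begin{abstract}
Let the finite group $P$ act on the finite group $G$ with $(|P|,|G|)=1$, and for
$g\in G$ let $[g,P]=\langle g^{-1}g^{\alpha}\mid \alpha\in P\rangle$. We prove that
$C_{[G,P]}(P)$ is generated by the subgroups $C_{[g,P]}(P)$, $g\in G$, whenever $|P|$
is odd. More generally, for a fixed group $P$ this holds for all coprime actions of $P$
if and only if $P$ has no subgroup of index $2$. The proof uses the Feit--Thompson
theorem but not the classification of finite simple groups.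
\end{abstract}

\section{The question and the results}\label{sec:intro}

All groups in this paper are finite. A group $P$ \emph{acts coprimely} on a group $G$ if
it acts on $G$ by automorphisms, not necessarily faithfully, and $(|P|,|G|)=1$. We work
in the semidirect product $GP$ and write $x^y=y^{-1}xy$ and $[x,y]=x^{-1}x^y$. For
$g\in G$ put
\[
[g,P]=\langle [g,\alpha]\mid \alpha\in P\rangle ,\qquad
[G,P]=\langle [g,\alpha]\mid g\in G,\ \alpha\in P\rangle ,
\]
and for $B\le G$ let $C_B(P)$ be the group of elements of $B$ fixed by every element of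
$P$.

A coprime action splits $G$ into a moved part and a fixed part: $G=[G,P]\,C_G(P)$. If $G$
is abelian the product is direct. In general the two factors overlap, and the overlap
$C_{[G,P]}(P)$ consists of the fixed points that arise as products of commutators
$[g,\alpha]$. Now $[g,P]P=\langle P,P^g\rangle$ (Lemma~\ref{lem:basic}), so $[G,P]P$ is
generated by all conjugates of $P$, while $[g,P]P$ is generated by two of them. It is
natural to ask whether the overlap can be seen two conjugates at a time. Put
\[
H_P(G)=\langle C_{[g,P]}(P)\mid g\in G\rangle ,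
\]
a subgroup of $C_{[G,P]}(P)$, written $H(G)$ when $P$ is understood. The question is
whether
\begin{equation}\label{eq:E}
C_{[G,P]}(P)=H_P(G).
\end{equation}
For abelian $G$ both sides are trivial. Two small nonabelian cases give opposite answers.

\begin{example}\label{ex:Q8}
Let $G=Q_8=\{\pm1,\pm i,\pm j,\pm k\}$ and let $P=\langle\alpha\rangle$ have order $3$,
with $i^\alpha=j$, $j^\alpha=k$, $k^\alpha=i$. Then $[i,\alpha]=i^{-1}j=-k$ and
$[i,\alpha^2]=i^{-1}k=j$, so $[i,P]=G$. Both sides of \eqref{eq:E} equal $\{\pm1\}$.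
\end{example}

\begin{example}\label{ex:heis}
Let $P=\langle\tau\rangle$ have order $2$ and let $|G|$ be odd. The group $[g,P]$ is
cyclic, generated by $g^{-1}g^\tau$, and $(g^{-1}g^\tau)^\tau=(g^{-1}g^\tau)^{-1}$. So
$\tau$ inverts $[g,P]$; a fixed point in $[g,P]$ equals its own inverse and has odd
order, so it is trivial. Thus $H_P(G)=1$ for every such action. Now let $q$ be an odd
prime, let $G$ be the group of upper unitriangular $3\times3$ matrices over
$\mathbb F_q$, and let $\tau$ be conjugation by $\operatorname{diag}(1,-1,1)$. With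
$a=I+E_{12}$ and $b=I+E_{23}$ we have $G=\langle a,b\rangle$, $a^\tau=a^{-1}$ and
$b^\tau=b^{-1}$. So $[G,P]$ contains $a^{-2}$ and $b^{-2}$, whence $[G,P]=G$. But
$\tau$ fixes $I+E_{13}$. So \eqref{eq:E} fails.
\end{example}

These examples suggest that the prime $2$ in $|P|$ is the obstruction. Let $\pi$ be a
set of odd primes, $P$ a $\pi$-group and $G$ a $\pi'$-group. It is proved in
\cite[Theorem~A]{fixed} that \eqref{eq:E} holds if $G$ is soluble, and it is conjectured
there that it holds for all $\pi'$-groups $G$. The hypothesis on $\pi$ says that $|P|$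
is odd and prime to $|G|$, so our first theorem is this conjecture.

\begin{theorem}\label{thm:odd}
If $|P|$ is odd and $P$ acts coprimely on $G$, then
$C_{[G,P]}(P)=\langle C_{[g,P]}(P)\mid g\in G\rangle$.
\end{theorem}

The true obstruction is not an involution in $P$ but a quotient of order $2$. Recall that
$O^2(P)$ is the smallest normal subgroup of $P$ whose quotient is a $2$-group. Since a
subgroup of index $2$ is normal and a nontrivial $2$-group has such a subgroup,
$P=O^2(P)$ if and only if $P$ has no subgroup of index $2$.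

\begin{theorem}\label{thm:main}
For a finite group $P$ the following are equivalent.
\begin{enumerate}
\item[(a)] Equality \eqref{eq:E} holds for every coprime action of $P$ on a finite group $G$.
\item[(b)] $P$ has no subgroup of index $2$, that is, $P=O^2(P)$.
\end{enumerate}
\end{theorem}

For arbitrary $P$, the failure of \eqref{eq:E} is confined to the action of the
$2$-group $P/O^2(P)$ on the fixed points of $O^2(P)$.

\begin{corollary}\label{cor:general}
Let $P$ act coprimely on $G$, and put $R=O^2(P)$ and $D=[C_G(R),P]$. Then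
$C_{[G,P]}(P)=H_P(G)\,C_D(P)$.
\end{corollary}

Theorem~\ref{thm:odd} is a special case of Theorem~\ref{thm:main}, but it is proved
first and by a different method. By the Feit--Thompson theorem, groups of odd order are
soluble. If $|P|$ is odd, then $P$ is soluble while $G$ is arbitrary; we reduce to
$|P|=p$ (Section~\ref{sec:odd}), and there we compute the square of the class sum of a
generator of $P$ in two ways (Section~\ref{sec:prime}). If $|P|$ is even, then $G$ is
soluble while $P$ is arbitrary; we show that a minimal counterexample $G$ is an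
extraspecial group and handle that case by linear algebra (Sections~\ref{sec:two}
and~\ref{sec:even}). The classification of finite simple groups is not used.

\section{Coprime action and characters}\label{sec:prelim}

The groups $[g,P]$, $[G,P]$, $C_G(P)$ and $H_P(G)$ depend only on the automorphisms that
$P$ induces on $G$. In particular, if $R\trianglelefteq P$ acts trivially on $G$, then
\eqref{eq:E} holds for $(G,P)$ if and only if it holds for $(G,P/R)$.

Let $P$ act coprimely on $G$. One of $|P|$, $|G|$ is odd, so one of $P$, $G$ is soluble,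
and the following facts hold; see \cite[Ch.~5--6]{gorenstein} or \cite[Ch.~8]{ks}.
\begin{enumerate}
\item[(C1)] $C_{G/N}(P)=C_G(P)N/N$ for every $P$-invariant $N\trianglelefteq G$.
\item[(C2)] $[G,P]\trianglelefteq GP$, $G=[G,P]C_G(P)$ and $[G,P,P]=[G,P]$. If $G$ is
abelian, then $G=[G,P]\times C_G(P)$.
\item[(C3)] For each prime $q$, $G$ has a $P$-invariant Sylow $q$-subgroup.
\end{enumerate}
We also use the conjugacy part of the Schur--Zassenhaus theorem: if $N\trianglelefteq\Gamma$
is soluble and $(|N|,|\Gamma:N|)=1$, then any two complements to $N$ in $\Gamma$ are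
conjugate by an element of $N$. \emph{Dedekind's law} is the identity
$A\cap BN=B(A\cap N)$ for subgroups with $B\le A$.

\begin{lemma}\label{lem:basic}
Let $P$ act coprimely on $G$ and let $g\in G$.
\begin{enumerate}
\item[(a)] $[g,P]$ is $P$-invariant and $\langle P,P^g\rangle=[g,P]P$.
\item[(b)] $[[g,P],P]=[g,P]$.
\item[(c)] $H(G)\trianglelefteq C_G(P)$ and $H(G)=H([G,P])$. Equality \eqref{eq:E}
holds for $(G,P)$ if and only if it holds for $([G,P],P)$.
\item[(d)] If $B\le G$ is $P$-invariant, then $H(B)\le H(G)$.
\item[(e)] If $N\trianglelefteq G$ is $P$-invariant, then $H(G/N)=H(G)N/N$. If moreover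
$G=[G,P]$ and \eqref{eq:E} holds for $(G/N,P)$, then $C_G(P)=H(G)\,C_N(P)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The identity $[g,\alpha\beta]=[g,\beta][g,\alpha]^\beta$ shows that
$[g,\alpha]^\beta\in[g,P]$. So $[g,P]P$ is a subgroup, and
$(\alpha^{-1})^g=[g,\alpha]\alpha^{-1}$ shows that it equals $\langle P,P^g\rangle$.

(b) Let $X=[g,P]$ and $Y=[X,P]$. Then $Y\trianglelefteq XP$ by (C2), and
$XP/Y=\bar X\times\bar P$. The image of $P^g$ has order prime to $|\bar X|$, so it
projects trivially to $\bar X$ and lies in $\bar P$. By (a), $XP/Y=\bar P$, so $X=Y$.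

(c) For $c\in C_G(P)$ we have $[g,\alpha]^c=[g^c,\alpha]$, so $C_G(P)$ permutes the groups
$C_{[g,P]}(P)$ and normalizes $H(G)$. Also $[cg,\alpha]=[g,\alpha]$, and
$G=C_G(P)[G,P]$, so every $[g,P]$ equals $[g',P]$ with $g'\in[G,P]$. Thus the right side
of \eqref{eq:E} is the same for $G$ and $[G,P]$, and so is the left side because
$[G,P,P]=[G,P]$.

(d) The generators of $H(B)$ are among those of $H(G)$.

(e) We have $[gN,P]=[g,P]N/N\cong[g,P]/([g,P]\cap N)$, so (C1) gives
$C_{[gN,P]}(P)=C_{[g,P]}(P)N/N$, and the first claim follows. Under the extra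
hypotheses $G/N=[G/N,P]$, so $C_G(P)N/N=C_{G/N}(P)=H(G/N)=H(G)N/N$. Hence
$C_G(P)\le H(G)N$, and Dedekind's law gives the claim.
\end{proof}

For a group $\Gamma$, $\operatorname{Irr}(\Gamma)$ is the set of irreducible complex
characters, $\langle\,,\rangle$ the usual inner product, $\chi_S$ the restriction of
$\chi$ to a subgroup $S$ and $\eta^\Gamma$ the character induced from $\eta$. Let
$N\trianglelefteq\Gamma$ and $\theta\in\operatorname{Irr}(N)$. A character
$\chi\in\operatorname{Irr}(\Gamma)$ \emph{lies over} $\theta$ if $\theta$ is a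
constituent of $\chi_N$. We use the following.
\begin{enumerate}
\item[(R1)] (Clifford.) If $I$ is the stabilizer of $\theta$ in $\Gamma$, every
$\chi\in\operatorname{Irr}(\Gamma)$ over $\theta$ is $\eta^\Gamma$ for some
$\eta\in\operatorname{Irr}(I)$.
\item[(R2)] If $\theta$ is $\Gamma$-invariant and $(|N|,|\Gamma:N|)=1$, then $\theta$
extends to $\Gamma$ \cite[Cor.~8.16]{isaacs}.
\item[(R3)] (Gallagher.) If $\theta_1$ is an extension of $\theta$ to $\Gamma$, then the
characters $\theta_1\mu$, $\mu\in\operatorname{Irr}(\Gamma/N)$, are irreducible,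
distinct, and are all the irreducible characters over $\theta$ \cite[Cor.~6.17]{isaacs}.
\item[(R4)] (Mackey.) If $\Gamma=SP$ with subgroups $S$, $P$ and $\eta$ is a character of
$S$, then $(\eta^\Gamma)_P=(\eta_{S\cap P})^P$.
\item[(R5)] If $k$ is an algebraically closed field of characteristic $q\nmid|\Gamma|$,
then the Brauer character $\xi$ of an irreducible $k\Gamma$-module $Z$ lies in
$\operatorname{Irr}(\Gamma)$, $\xi(1)=\dim Z$, and $\dim C_Z(S)=\langle\xi_S,1_S\rangle$
for every $S\le\Gamma$.
\end{enumerate}

\section{An automorphism of odd prime order}\label{sec:prime}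

In this section $P=\langle\alpha\rangle$ has prime order $p\nmid|G|$, and $C=C_G(P)$.
The group $G$ is arbitrary, so we cannot study the subgroups $[g,P]$ through the normal
structure of $G$. Instead we need an element of $\langle\alpha,\alpha^g\rangle$ that
carries a fixed point with it. The product $\alpha\alpha^g$ does: it lies in the coset
$G\alpha^2$, and for $p$ odd each element of this coset is conjugate to some $c\alpha^2$
with $c\in C$. The products of two conjugates of $\alpha$ are the terms of the square of
a class sum, and so they can be controlled by characters.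

\begin{example}\label{ex:quat}
Take $G=Q_8$ and $p=3$ as in Example~\ref{ex:Q8}, and realize $GP$ inside the unit
quaternions with $\alpha=\frac12(-1+i+j+k)$. Then $C=\{\pm1\}$, and $\chi(x)=2\operatorname{Re}x$
is a character of degree $2$ with $\chi_G$ irreducible. If $\beta$ is the sign character
of $C$, then $\chi(c\alpha)=\chi(c\alpha^2)=-\beta(c)$: off $G$, the character $\chi$ of
$GP$ records $\beta$. The conjugates of $\alpha$ are
\[
\tfrac12(-1+i+j+k),\quad \tfrac12(-1+i-j-k),\quad \tfrac12(-1-i+j-k),\quad
\tfrac12(-1-i-j+k).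
\]
Their sum is the scalar $-2$, whose square is $4$, so $\sum_{y,y'}\chi(yy')=8$, the sum
being over the $16$ ordered pairs of conjugates. If every product $yy'$ were conjugate
to $\alpha^2$, the sum would be $-16$. So some product is conjugate to $-\alpha^2$, and
the fixed point $-1$ is detected inside a group $\langle y,y'\rangle$. Directly,
$\operatorname{Re}(yy')=\frac14-u\cdot u'$, where $u$, $u'$ are the imaginary parts; this is
$-\frac12$ for the $4$ pairs with $y=y'$ and $\frac12$ for the other $12$, and
$-4+12=8$.
\end{example}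

The general argument needs the description of the cosets $G\alpha^i$ and a character
$\chi$ for each $\beta$. Both are available for every prime $p$.

\begin{lemma}\label{lem:coset}
Let $X\le G$ be $P$-invariant and let $p\nmid i$.
\begin{enumerate}
\item[(a)] Every $x\in X\alpha^i$ is $X$-conjugate to $c\alpha^i$ for some $c\in C_X(P)$.
\item[(b)] If $c,c'\in C$, $g\in G$ and $(c\alpha^i)^g=c'\alpha^i$, then $g\in C$ and
$c^g=c'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $x=x_px_{p'}$ with commuting elements of $XP$, where $x_p$ has $p$-power order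
and $x_{p'}$ has order prime to $p$. As $|XP:X|=p$, we have $x_{p'}\in X$, so
$x_p\in X\alpha^i$, and $\langle x_p\rangle$ is a Sylow $p$-subgroup of $XP$. By Sylow's
theorem $x_p^{\,y}\in P$ for some $y\in XP$, and we may take $y\in X$. Then
$x_p^{\,y}\in P\cap X\alpha^i=\{\alpha^i\}$. So $x^y=c\alpha^i$, where $c=x_{p'}^{\,y}\in X$
centralizes $\alpha^i$ and hence $P$.

(b) The $p$-part of both $c\alpha^i$ and $c'\alpha^i$ is $\alpha^i$. So $g$ centralizes
$\alpha^i$, that is, $g\in C$, and then $c^g=c'$.
\end{proof}

Thus $c\mapsto c\alpha^i$ induces a bijection from the conjugacy classes of $C$ to the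
$G$-classes in $G\alpha^i$, and the centralizer of $c\alpha^i$ in $G$ is $C_C(c)$. The
next lemma, which is the Glauberman correspondence for a group of prime order, is the
counterpart for characters.

\begin{lemma}\label{lem:glauberman}
For every $\beta\in\operatorname{Irr}(C)$ there are $\chi\in\operatorname{Irr}(GP)$ with
$\chi_G$ irreducible and $\varepsilon=\pm1$ such that
$\chi(c\alpha^i)=\varepsilon\beta(c)$ for all $c\in C$ and all $i$ prime to $p$.
\end{lemma}

\begin{proof}
We go from $G$ to $C$ and then show that every $\beta$ is reached.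

\emph{A canonical extension.} Let $\theta\in\operatorname{Irr}(G)$ be $P$-invariant. By
(R2) and (R3), $\theta$ has an extension $\theta_1$ to $GP$, and its extensions are the
$\theta_1\mu$, where $\mu$ runs over the $p$ linear characters of $GP/G\cong P$. An
arbitrary extension need not take the same value at $c\alpha$ and $c\alpha^i$, so we
normalize. For a character $\psi$ of $GP$ let $\det\psi(\alpha)$ be the determinant of
$\alpha$ in a representation affording $\psi$; it is a $p$th root of unity. We have
$\det(\theta_1\mu)(\alpha)=\det\theta_1(\alpha)\,\mu(\alpha)^{\theta(1)}$, and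
$p\nmid\theta(1)$ because $\theta(1)$ divides $|G|$. So exactly one extension
$\hat\theta$ has $\det\hat\theta(\alpha)=1$.

Let $\zeta_m=e^{2\pi\sqrt{-1}/m}$ and
$\mathcal G=\operatorname{Gal}(\mathbb Q(\zeta_{p|G|})/\mathbb Q(\zeta_{|G|}))$. For
$\sigma\in\mathcal G$ the character $\hat\theta^\sigma$ extends $\theta^\sigma=\theta$.
The eigenvalues of $\alpha$ for $\hat\theta^\sigma$ are the images under $\sigma$ of
those for $\hat\theta$, so $\det\hat\theta^\sigma(\alpha)=1$. By uniqueness
$\hat\theta^\sigma=\hat\theta$.

\emph{The values on $C\alpha^i$.} Write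
$\hat\theta_{C\times P}=\sum_{\beta\in\operatorname{Irr}(C)}\beta\times\psi_\beta$, where
each $\psi_\beta$ is a character of $P$ or $0$. Apply $\sigma\in\mathcal G$ to
$\hat\theta(c\alpha)=\sum_\beta\beta(c)\psi_\beta(\alpha)$. The left side and the values
$\beta(c)$ are fixed, so by the linear independence of $\operatorname{Irr}(C)$ each
$\psi_\beta(\alpha)$ is fixed by $\mathcal G$. As $p\nmid|G|$, for each $i$ prime to $p$
there is $\sigma_i\in\mathcal G$ with $\zeta_p^{\sigma_i}=\zeta_p^i$, and
$\psi_\beta(\alpha)^{\sigma_i}=\psi_\beta(\alpha^i)$. Hence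
$\psi_\beta(\alpha^i)=\psi_\beta(\alpha)$, and this algebraic integer is fixed by
$\operatorname{Gal}(\mathbb Q(\zeta_p)/\mathbb Q)$, so it lies in $\mathbb Z$. Therefore
$\theta'(c)=\hat\theta(c\alpha^i)$ does not depend on $i$ and is an integral combination
of irreducible characters of $C$.

\emph{Orthonormality.} Let $\theta,\phi\in\operatorname{Irr}(G)$ be $P$-invariant and
$p\nmid i$. The $G$-class of $c\alpha^i$ has $|G|/|C_C(c)|$ elements, so, with $c$
running over representatives of the classes of $C$,
\[
\frac1{|G|}\sum_{x\in G\alpha^i}\hat\theta(x)\overline{\hat\phi(x)}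
=\sum_c\frac{\theta'(c)\overline{\phi'(c)}}{|C_C(c)|}=\langle\theta',\phi'\rangle .
\]
Adding over the $p$ cosets of $G$ gives
$p\langle\hat\theta,\hat\phi\rangle=\langle\theta,\phi\rangle+(p-1)\langle\theta',\phi'\rangle$.
Both $\langle\hat\theta,\hat\phi\rangle$ and $\langle\theta,\phi\rangle$ are $1$ if
$\theta=\phi$ and $0$ otherwise, so the same holds for $\langle\theta',\phi'\rangle$. An
integral combination of irreducible characters of norm $1$ is plus or minus an
irreducible character, so $\theta'=\pm\beta_\theta$ with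
$\beta_\theta\in\operatorname{Irr}(C)$.

\emph{Every $\beta$ occurs.} Given $\beta$, define $f$ on $GP$ by $f(x)=\beta(c)$ if $x$
is $G$-conjugate to $c\alpha$ with $c\in C$, and $f(x)=0$ for $x\notin G\alpha$. This is
well defined by Lemma~\ref{lem:coset}. As $\alpha$ centralizes $c\alpha$, the $G$-class
of $c\alpha$ is its $GP$-class, so $f$ is a class function and a linear combination of
the $\chi\in\operatorname{Irr}(GP)$. Let $\chi$ lie over $\theta$. If $\theta$ is not
$P$-invariant, its stabilizer is $G$, so $\chi$ is induced from $G$ by (R1) and vanishes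
on $G\alpha$. Otherwise $\chi=\hat\theta\mu$, which on $G\alpha$ is $\mu(\alpha)\hat\theta$.
Evaluating at $c\alpha$, we see that $\beta$ is a linear combination of the functions
$\theta'=\pm\beta_\theta$. So $\beta=\beta_\theta$ for some $\theta$, and
$\chi=\hat\theta$ has the required properties.
\end{proof}

We can now prove \eqref{eq:E} for odd $p$, with an explicit generating set.

\begin{proposition}\label{prop:prime}
Let $p$ be odd and let $S$ be the set of all $c\in C$ such that
$c\alpha^2=\alpha^x\alpha^y$ for some $x,y\in G$. Then $S\subseteq H_P(G)$ and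
$C_{[G,P]}(P)=\langle S\rangle$. In particular \eqref{eq:E} holds for $(G,P)$.
\end{proposition}

\begin{proof}
Since $p$ is odd, Lemmas~\ref{lem:coset} and~\ref{lem:glauberman} apply with $i=2$; this
is the only use of the hypothesis.

Let $c\in S$, say $c\alpha^2=\alpha^x\alpha^y$. Then $c\alpha^2$ is $G$-conjugate to
$\alpha\alpha^g$ with $g=yx^{-1}$. Put $X=[g,P]$. By Lemma~\ref{lem:basic}(a),
$\alpha^g\in XP\cap G\alpha=X\alpha$, so $\alpha\alpha^g\in X\alpha^2$. By
Lemma~\ref{lem:coset}(a), $\alpha\alpha^g$ is conjugate to $c'\alpha^2$ with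
$c'\in C_X(P)\le H(G)$. By Lemma~\ref{lem:coset}(b), $c$ and $c'$ are conjugate in $C$,
and $H(G)\trianglelefteq C$, so $c\in H(G)$.

Let $G_0=[G,P]$. From $G=CG_0$ we get $\alpha^G=\alpha^{G_0}$, and
$S\subseteq H(G)\le G_0$. So $S$ does not change when $G$ is replaced by $G_0$, and
$[G_0,P]=G_0$. Hence we may assume $G=[G,P]$, and we must show $C=\langle S\rangle$. The
set $S$ is closed under conjugation by $C$, so $\langle S\rangle\trianglelefteq C$, and
it suffices to show that every $\beta\in\operatorname{Irr}(C)$ with $S\subseteq\ker\beta$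
is trivial.

Take $\chi$ and $\varepsilon$ as in Lemma~\ref{lem:glauberman}, and let $\rho$ be a
representation affording $\chi$. The set $\alpha^G$ is a conjugacy class of $GP$ with
$n=|G:C|$ elements, so $\kappa=\sum_{y\in\alpha^G}y$ is central in $\mathbb C[GP]$. By
Schur's lemma $\rho(\kappa)=\omega I$, and taking traces gives
$\omega\chi(1)=n\chi(\alpha)=n\varepsilon\beta(1)$. Hence
\[
\operatorname{tr}\rho(\kappa^2)=\omega^2\chi(1)=n^2\beta(1)^2/\chi(1).
\]
On the other hand $\operatorname{tr}\rho(\kappa^2)=\sum_{y,y'\in\alpha^G}\chi(yy')$. Each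
product $yy'$ lies in $G\alpha^2$, so $(yy')^w=c\alpha^2$ for some $w\in G$ and $c\in C$.
Since $(yy')^w=y^wy'^w$, we have $c\in S$, and so
$\chi(yy')=\varepsilon\beta(c)=\varepsilon\beta(1)$. Thus
$\operatorname{tr}\rho(\kappa^2)=n^2\varepsilon\beta(1)$.

Comparing the two values gives $\beta(1)=\varepsilon\chi(1)$. So $\varepsilon=1$ and
$\chi(\alpha)=\beta(1)=\chi(1)$, which means $\alpha\in\ker\chi$. The normal subgroup
$\ker\chi$ of $GP$ then contains $P$ and $[G,P]=G$, so $\ker\chi=GP$ and $\chi$ is the
trivial character. Finally $\beta(c)=\chi(c\alpha)=1$ for all $c\in C$. So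
$C=\langle S\rangle\le H(G)$.
\end{proof}

For $p=2$ the products $\alpha\alpha^g$ lie in $G$, where $\chi$ is not controlled by
$\beta$, and by Example~\ref{ex:heis} the conclusion is false.

\section{Passing to a normal subgroup of $P$}\label{sec:odd}

Let $R\trianglelefteq P$. The action of $P$ breaks into the action of $R$ on $G$ and the
action of $P/R$ on $C_G(R)$. The difficulty is that \eqref{eq:E} for $R$ produces fixed
points of $R$, not of $P$. The next lemma shows that the discrepancy lies in
$[C_G(R),P]$, where only $P/R$ acts.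

\begin{lemma}\label{lem:normal}
Let $P$ act coprimely on $G$, let $R\trianglelefteq P$ and $D=[C_G(R),P]$. If
\eqref{eq:E} holds for $(G,R)$, then $C_{[G,P]}(P)=H_P(G)\,C_D(P)$.
\end{lemma}

\begin{proof}
Put $H=H_P(G)$, $G_0=[G,P]$ and $N=[G,R]$. Since $R\trianglelefteq P$, both $C_G(R)$ and
$N$ are $P$-invariant. By (C2), $N\trianglelefteq G$ and $D\trianglelefteq C_G(R)$. As
$H\le C_G(P)\le C_G(R)$, the product $DH$ is a subgroup.

First, $C_{G_0}(P)=C_D(P)C_N(P)$. Indeed $G=C_G(R)N$ by (C2), so $C_G(R)$ maps onto
$G/N$ and $G_0N/N=[G/N,P]=DN/N$. As $N\le G_0$, this gives $G_0=DN$. Applying (C1) to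
$G_0/N$ and to $D/(D\cap N)\cong G_0/N$, we get $C_{G_0}(P)N/N=C_D(P)N/N$, and
Dedekind's law gives the claim.

Second, $C_N(R)\le DH$. For $g\in G$ the group $Y=C_{[g,P]}(R)$ is $P$-invariant, so
$Y=[Y,P]C_Y(P)$, with $[Y,P]\le D$ and $C_Y(P)=C_{[g,P]}(P)\le H$. Thus
$C_{[g,R]}(R)\le Y\le DH$. By hypothesis the groups $C_{[g,R]}(R)$ generate $C_N(R)$.

Now let $x\in C_N(P)\le C_N(R)$ and write $x=dh$ with $d\in D$, $h\in H$. Then
$d=xh^{-1}$ is fixed by $P$, so $x\in C_D(P)H$. Hence $C_{G_0}(P)\subseteq C_D(P)H$. The
reverse inclusion holds because $D,H\le G_0$, and $C_D(P)H=HC_D(P)$ because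
$H\trianglelefteq C_G(P)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:odd}]
We use induction on $|P|$, for all $G$ at once. For $P=1$ both sides are trivial. Let
$P\ne1$. By the Feit--Thompson theorem $P$ is soluble, so it has a normal subgroup $R$ of
prime index, and this prime is odd. By induction \eqref{eq:E} holds for $(G,R)$, so
$C_{[G,P]}(P)=H_P(G)C_D(P)$ with $D=[C_G(R),P]$. Proposition~\ref{prop:prime}, applied
to the action of $P/R$ on $C_G(R)$, gives $C_D(P)=H_P(C_G(R))$, and this is contained in
$H_P(G)$ by Lemma~\ref{lem:basic}(d).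
\end{proof}

\section{Two consequences of having no subgroup of index 2}\label{sec:two}

A group $P=O^2(P)$ of even order need not have a normal subgroup of prime index, so the
induction above is not available. In exchange $G$ has odd order. In the analysis of a
minimal counterexample the hypothesis on $P$ enters only through the two lemmas of this
section.

A $q$-group $E$ is \emph{extraspecial} if $E'=Z(E)$ has order $q$. Then commutation is
multiplicative in each variable, and $[x^q,y]=[x,y]^q=1$, so $E/Z(E)$ is elementary
abelian. We view it as an $\mathbb F_q$-space, written additively. Both groups $G$ in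
Examples~\ref{ex:Q8} and~\ref{ex:heis} are extraspecial.

\begin{lemma}\label{lem:extra}
Let $P$ have no subgroup of index $2$ and act coprimely on the extraspecial $q$-group
$E$. Put $Z=Z(E)$, and suppose $[Z,P]=1$ and $C_{E/Z}(P)=0$. Then $Z\le[g,P]$ for some
$g\in E$, and hence $Z\le H_P(E)$.
\end{lemma}

\begin{proof}
Identify $Z$ with $\mathbb F_q$ and put $(xZ,yZ)=[x,y]$. This is an alternating bilinear
form on $\bar E=E/Z$. It is nondegenerate because $Z=Z(E)$, and $P$-invariant because $P$
fixes $Z$.

Suppose $(v,v\alpha)=0$ for all $v\in\bar E$, $\alpha\in P$. Expanding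
$(u+v,(u+v)\alpha)=0$ gives $(u,v\alpha)+(v,u\alpha)=0$, so
\[
(u,v\alpha)=-(v,u\alpha)=(u\alpha,v)=(u,v\alpha^{-1})\qquad(u,v\in\bar E).
\]
By nondegeneracy $v\alpha=v\alpha^{-1}$. So every element of $P/C_P(\bar E)$ has order at
most $2$, and this quotient is a $2$-group. As $P=O^2(P)$, $P$ acts trivially on
$\bar E\ne0$, contrary to $C_{\bar E}(P)=0$.

So there are $v=gZ$ and $\alpha\in P$ with $(v,v\alpha)\ne0$. Let $M=[v,P]$ be the image
of $[g,P]$ in $\bar E$; it is $P$-invariant. The coset $v+M$ is fixed by $P$, and
$C_{\bar E/M}(P)=0$ by (C1). So $v\in M$, and also $v\alpha\in M$. Hence $[g,P]$ contains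
two elements that do not commute, and $1\ne[g,P]'\le Z$. As $|Z|=q$, we get
$Z\le[g,P]$, and then $Z\le C_{[g,P]}(P)\le H_P(E)$.
\end{proof}

In Example~\ref{ex:heis} we have $v\tau=-v$, so $(v,v\tau)=0$ for all $v$: this is the
case excluded in the proof.

The second lemma says that a nontrivial module is never spanned by the fixed points of
two conjugates of $P$. We first treat characters.

\begin{lemma}\label{lem:half}
Let $L=XP$, where $X\trianglelefteq L$ has odd order prime to $|P|$, and let $P$ have no
subgroup of index $2$. Then $\xi(1)\neq2\langle\xi_P,1_P\rangle$ for every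
$\xi\in\operatorname{Irr}(L)$.
\end{lemma}

\begin{proof}
Suppose $\xi(1)=2m$ with $m=\langle\xi_P,1_P\rangle$. Let $\xi$ lie over
$\lambda\in\operatorname{Irr}(X)$ and let $P_\lambda$ be the stabilizer of $\lambda$ in
$P$. The stabilizer in $L$ is $XP_\lambda$, so $\xi=\eta^L$ with
$\eta\in\operatorname{Irr}(XP_\lambda)$ by (R1). Since $L=(XP_\lambda)P$ and
$XP_\lambda\cap P=P_\lambda$, (R4) and Frobenius reciprocity give
\[
\xi(1)/2=m=\langle\eta_{P_\lambda},1_{P_\lambda}\rangle\le\eta(1)=\xi(1)/|P:P_\lambda| .
\]
So $|P:P_\lambda|\le2$, and $P_\lambda=P$ by hypothesis. By (R2) and (R3),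
$\xi=\hat\lambda\mu$, where $\hat\lambda$ extends $\lambda$ and
$\mu\in\operatorname{Irr}(L/X)$. Since $L/X\cong P$, the restriction $\overline{\mu}_P$ of
the complex conjugate of $\mu$ is irreducible, and
$m=\langle\hat\lambda_P,\overline\mu_P\rangle$ is its multiplicity in $\hat\lambda_P$.
Comparing degrees, $m\mu(1)\le\lambda(1)$. With $m=\lambda(1)\mu(1)/2$ this reads
$\mu(1)^2\le2$, so $\mu(1)=1$. Then $2m=\xi(1)=\lambda(1)$ divides the odd number $|X|$,
which is absurd.
\end{proof}

\begin{remark}
Both hypotheses are needed. For $L=S_3$ and $|P|=2$, the character of degree $2$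
restricts to the regular character of $P$. For $L=Q_8P$ as in Example~\ref{ex:quat},
where $\alpha$ has eigenvalues $\zeta_3,\zeta_3^2$ for $\chi$, multiply $\chi$ by the
linear character $\alpha\mapsto\zeta_3$; the eigenvalues become $\zeta_3^2,1$. In both
cases $\xi(1)=2=2\langle\xi_P,1_P\rangle$. So the method of Section~\ref{sec:even} relies
on $|G|$ being odd.
\end{remark}

\begin{lemma}\label{lem:span}
Let $L=XP$ be as in Lemma~\ref{lem:half}, and let $P_1$ be a conjugate of $P$ in $L$ with
$L=\langle P,P_1\rangle$. Let $q\nmid|L|$ be a prime and $M$ a finite-dimensional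
$\mathbb F_qL$-module with $M=C_M(P)+C_M(P_1)$. Then $L$ acts trivially on $M$.
\end{lemma}

\begin{proof}
Let $e=|P|^{-1}\sum_{a\in P}a$ and let $e_1$ be the same average over $P_1$. On any
module in characteristic $q$, the fixed spaces of $P$ and $P_1$ are the images of $e$ and
$e_1$. Let $k$ be an algebraic closure of $\mathbb F_q$. The relation $M=Me+Me_1$ passes
to $k\otimes M$ and to its quotients. By Maschke's theorem $k\otimes M$ is a direct sum
of irreducible $kL$-modules $Z$, and each satisfies $Z=C_Z(P)+C_Z(P_1)$. Suppose some $Z$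
is nontrivial. Then $C_Z(P)\cap C_Z(P_1)=C_Z(L)=0$, so the sum is direct, and the two
summands have the same dimension because $P$ and $P_1$ are conjugate in $L$. Thus
$\dim Z=2\dim C_Z(P)$, and by (R5) the Brauer character of $Z$ contradicts
Lemma~\ref{lem:half}.
\end{proof}

\section{Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:general}}\label{sec:even}

Suppose first that $P$ has a subgroup $R$ of index $2$. Choose a prime $q\nmid|P|$; it is
odd. Let $P$ act on the group of order $q^3$ in Example~\ref{ex:heis} through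
$P/R\cong\langle\tau\rangle$. This action is coprime and \eqref{eq:E} fails. So (a)
implies (b).

Now let $P$ have no subgroup of index $2$. By Theorem~\ref{thm:odd} we may assume that
$|P|$ is even. Suppose (a) is false, and among all coprime actions of $P$ for which
\eqref{eq:E} fails choose one with $|G|$ minimal. Then \eqref{eq:E} holds for all proper
$P$-invariant subgroups of $G$ and all quotients by nontrivial $P$-invariant normal
subgroups. The order of $G$ is odd, so $G$ is soluble. Put $H=H_P(G)$. By
Lemma~\ref{lem:basic}(c),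
\[
G=[G,P]\qquad\text{and}\qquad H<C_G(P).
\]
We show that the missing fixed points form a central subgroup $V$ of prime order $q$
(Step~1), that $G$ is a $q$-group (Step~2), and that $G$ is extraspecial with center $V$
(Step~3), where Lemma~\ref{lem:extra} gives a contradiction.

\subsection*{Step 1: minimal normal subgroups}

\begin{lemma}\label{lem:step1}
Let $V\le G$ be a minimal normal subgroup of $GP$. Then $V\le Z(GP)$, $|V|$ is prime,
$H\cap V=1$ and $C_G(P)=H\times V$.
\end{lemma}

\begin{proof}
As $G$ is soluble, $V$ is an elementary abelian $q$-group for some prime $q$. Put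
$U=C_V(P)$. By Lemma~\ref{lem:basic}(e), $C_G(P)=HU$, so $U\not\le H$. The main point is
that $V\le Z(G)$. To record the failure $U\not\le H$ in a form on which $G$ can act, we
use a linear functional.

We have $V=[V,P]\times U$ by (C2), and $H\cap V=H\cap U<U$. So there is a nonzero
homomorphism $\varphi\colon V\to\mathbb F_q$ whose kernel contains $[V,P]$ and
$H\cap V$. Let $F$ be the set of $x\in G$ with $\varphi(v^x)=\varphi(v)$ for all $v\in V$,
that is, with $[V,x]\le\ker\varphi$. It is a subgroup containing $C_0=C_G(V)$.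

\emph{$F$ contains $C_G(P)=HU$.} We have $U\le V\le C_0$. Let $h\in H$. Then $h$
normalizes $[V,P]$, since it normalizes $V$ and centralizes $P$, so
$[w,h]\in[V,P]$ for $w\in[V,P]$. For $u\in U$ we have $[u,h]\in H\cap V$, since
$H\trianglelefteq C_G(P)$. As $V$ is abelian, $[wu,h]=[w,h][u,h]\in\ker\varphi$.

Suppose $V\not\le Z(G)$, so $C_0<G$. Let $K/C_0\le G/C_0$ be a minimal normal subgroup of
$GP/C_0$; it is an elementary abelian $r$-group. If $r=q$, the $q$-group $K/C_0$ has
nontrivial fixed points on $V$, so $1\ne C_V(K)\trianglelefteq GP$ and $K\le C_0$, which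
is false. So $r\ne q$. By (C3) let $T$ be a $P$-invariant Sylow $r$-subgroup of $K$; then
$K=C_0T$.

\emph{Claim: $[g,P]\le F$ for every $g\in T$.} Granting this, $F$ contains $[T,P]$ and
$C_T(P)$, hence $T=[T,P]C_T(P)$, hence $K$. So $[V,K]\le\ker\varphi<V$. As
$[V,K]\trianglelefteq GP$, we get $[V,K]=1$ and $K\le C_0$, a contradiction.

\emph{Proof of the claim.} Let $X=[g,P]\le T$ and $L=XP=\langle P,P^g\rangle$. The order
of $L$ is prime to $q$, so $L\cap V=1$. The groups $P$ and $P^g$ are complements to $X$
in $L$, so they are conjugate in $L$. (The element $g$ need not lie in $L$.) The idea is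
to vary $g$ in the coset $gV$. All fixed points of $P$ in $[gv,P]$ lie in $H$, so those
in $V$ are killed by $\varphi$; this forces the groups $\langle P,P^{gv}\rangle$ to meet
$V$ in a small subgroup, and that is a strong restriction on the action of $L$ on $V$.

Let $A=\bigcap_{l\in L}(\ker\varphi)^l$, the largest $L$-invariant subgroup of
$\ker\varphi$. It is normal in $LV$, and we use bars for images in $LV/A$. For $v\in V$
let $X_v=[gv,P]$ and $L_v=X_vP=\langle P,P^{gv}\rangle$. Since $gv\equiv g$ modulo $V$,
we have $L_vV=LV$. The group $L_v\cap V=X_v\cap V$ is normalized by $L_v$ and centralized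
by $V$, so it is normal in $LV$ and in particular $L$-invariant. By (C2),
\[
X_v\cap V=[X_v\cap V,P]\;C_{X_v\cap V}(P)\le[V,P]\,(H\cap V)\le\ker\varphi .
\]
Hence $L_v\cap V\le A$, and $L_vA\cap V=A$. So $\bar L_v$ is a complement to $\bar V$ in
$\overline{LV}$, and so is $\bar L$. Both contain $\bar P$.

Two elements of one complement that are congruent modulo $\bar V$ are equal; we use this
twice. By the Schur--Zassenhaus theorem $\bar L_v=\bar L^z$ for some $z\in\bar V$. For
$a\in P$, the elements $\bar a$ and $\bar a^{\,z}$ lie in $\bar L^z$ and are congruent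
modulo $\bar V$, so $\bar a^{\,z}=\bar a$. Thus $z\in C_{\bar V}(P)$. For $b\in P^g$, the
elements $\bar b^{\,\bar v}\in\bar L_v$ and $\bar b^{\,z}\in\bar L^z$ are both congruent
to $\bar b$, so they are equal. Thus $\bar vz^{-1}\in C_{\bar V}(P^g)$. As $v$ is
arbitrary, $\bar V=C_{\bar V}(P)\,C_{\bar V}(P^g)$. Since $|X|$ is odd,
Lemma~\ref{lem:span} shows that $L$ acts trivially on $\bar V$. So
$[V,X]\le A\le\ker\varphi$ and $X\le F$. The claim is proved.

Therefore $V\le Z(G)$. Now every $P$-invariant subgroup of $V$ is normal in $GP$. Since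
$U\ne1$, we get $V=U\le Z(GP)$, and minimality forces $|V|=q$. From $V\not\le H$ we get
$H\cap V=1$, and $C_G(P)=HV=H\times V$.
\end{proof}

We shall use the lemma in the following form: every nontrivial normal subgroup of $GP$
inside $G$ contains an element of $C_G(P)\setminus H$ of prime order that is central in
$GP$. Fix $V$ as in the lemma, of order $q$. Then $V\not\le H$ is the fact to be
contradicted.

\subsection*{Step 2: $G$ is a $q$-group}

Let $Q$ be a $P$-invariant Sylow $q$-subgroup of $G$; it contains $V$. Suppose $Q<G$.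
Then \eqref{eq:E} holds for $Q$, and we shall see that this makes $V$ survive in an
abelian quotient of $Q$ on which $P$ acts trivially. Transfer carries this quotient up to
$G$, where it conflicts with $G=[G,P]$.

Put $Q_0=[Q,P](H\cap Q)$. The group $Q/[Q,P]$ is the image of $C_Q(P)$, and
$H\cap Q\trianglelefteq C_Q(P)$. So $Q_0\trianglelefteq Q$, the group $P$ acts trivially
on $Q/Q_0$, and $Q/Q_0$ is an image of $C_Q(P)/(H\cap Q)$. The latter embeds in
$C_G(P)/H\cong V$, so $Q/Q_0$ is abelian. Moreover $V\cap Q_0=1$. For if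
$v=xh\in V$ with $x\in[Q,P]$ and $h\in H\cap Q$, then
$x=vh^{-1}\in C_{[Q,P]}(P)=H(Q)\le H$, so $v\in H\cap V=1$.

Recall the transfer $\nu\colon G\to Q/Q_0$. For a set $\mathcal T$ of representatives of
the cosets $Qt$, and $g\in G$, let $t\cdot g\in\mathcal T$ represent $Qtg$. Then
$\nu(g)=\prod_{t\in\mathcal T}tg(t\cdot g)^{-1}Q_0$ is a homomorphism that does not
depend on $\mathcal T$. For $\alpha\in P$, computing $\nu(g^\alpha)$ with
$\mathcal T^\alpha$ gives $\nu(g^\alpha)=\nu(g)^\alpha=\nu(g)$. So $\nu([g,\alpha])=1$,
and $\nu$ is trivial on $[G,P]=G$. For $1\ne v\in V\le Q\cap Z(G)$ we have $t\cdot v=t$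
and $tvt^{-1}=v$, so $\nu(v)=v^{|G:Q|}Q_0$. This is nontrivial, because $q\nmid|G:Q|$ and
$V\cap Q_0=1$. The contradiction shows that $G=Q$.

\subsection*{Step 3: $G$ is extraspecial}

We have $G\ne V$, since $[V,P]=1$ and $[G,P]=G\neq 1$. Let $K/V\le G/V$ be a minimal normal
subgroup of $GP/V$. As $G$ is a $q$-group, $K/V$ meets $Z(G/V)$, so $K/V\le Z(G/V)$, that
is, $[K,G]\le V$. Hence $W=K/V$ is an irreducible $\mathbb F_qP$-module. We determine
$K$, then find a complement to $K$ of the form $[g,P]$.

\emph{{\rm(i)} $C_W(P)=0$ and $C_K(P)=V$.} If $C_W(P)\neq0$, then $[K,P]\le V$, so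
$[K,P]=[K,P,P]=1$. Also $[K,G,P]\le[V,P]=1$. The three subgroups lemma (if two of
$[A,B,C]$, $[B,C,A]$, $[C,A,B]$ are trivial, so is the third) gives $[G,P,K]=1$, that is,
$K\le Z(G)$. So $K\le Z(GP)$. From $V<K\le C_G(P)=HV$ we get $K=V(K\cap H)$ with
$K\cap H\ne1$. This is a nontrivial normal subgroup of $GP$ inside $H$, contrary to
Step~1. So $C_W(P)=0$, and then $V\le C_K(P)\le V$.

\emph{{\rm(ii)} $K\cap Z(G)=V$ and $[K,G]=V$.} Suppose $K\le Z(G)$. Then
$K=V\times[K,P]$ by (C2) and (i), and $1\ne[K,P]\trianglelefteq GP$. By Step~1, $[K,P]$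
contains a nontrivial fixed point of $P$, but $[K,P]\cap C_K(P)=1$. So $K\not\le Z(G)$.
Then $(K\cap Z(G))/V$ is a proper submodule of $W$, hence zero, and $1\ne[K,G]\le V$.

\emph{{\rm(iii)} $K$ is abelian.} Otherwise $Z(K)/V$ is a proper submodule of $W$, so
$Z(K)=V$, and $1\ne K'\le V$. Then $K$ is extraspecial, and Lemma~\ref{lem:extra} with (i)
gives $V\le H(K)\le H$, which is false.

So $K=V\times K_1$ with $K_1=[K,P]$. Let $M=C_G(K)$, a $P$-invariant normal subgroup
of $G$ with $K\le M<G$.

\emph{{\rm(iv)} $G/M$ is an irreducible $\mathbb F_qP$-module with $C_{G/M}(P)=0$.} Since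
$[K,G]\le V\le Z(G)$, the commutator $[k,g]$ is multiplicative in $k\in K$ and in
$g\in G$, and depends only on $kV$. So $g\mapsto(kV\mapsto[k,g])$ is a homomorphism from
$G$ to $W^*=\operatorname{Hom}(W,V)$ with kernel $M$. It commutes with the action of $P$,
since $[k^\alpha,g^\alpha]=[k,g]^\alpha=[k,g]$. The dual $W^*$ of the nontrivial
irreducible module $W$ is irreducible and nontrivial. The image of $G$ is a nonzero
submodule, so $G/M\cong W^*$.

Choose $g\in G\setminus M$ and put $X=[g,P]$. By (iv) $P$ does not fix $gM$, so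
$XM/M=[gM,P]$ is a nonzero submodule of $G/M$, and $G=XM$.

\emph{{\rm(v)} $G=KX$.} Let $B=\langle K_1,X\rangle$, a $P$-invariant subgroup. We have
$[K_1,P]=K_1$ by (C2) and $[X,P]=X$ by Lemma~\ref{lem:basic}(b), so $[B,P]=B$. By
multiplicativity of the commutator, $[K_1,X]=[K,X]=[K,XM]=[K,G]=V$, so $V\le B$. If
$B<G$, then $V\le C_{[B,P]}(P)=H(B)\le H$, which is false. So $G=B\le KX$.

\emph{{\rm(vi)} $X\cap M=1$ and $M=K$.} The group $X\cap M$ is normalized by $X$ and $P$
and centralized by $K$, so it is normal in $GP=KXP$. Its fixed points lie in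
$C_X(P)\le H$. By Step~1, $X\cap M=1$. Dedekind's law gives $M=M\cap KX=K(M\cap X)=K$.

By (vi) and (iv), $X\cong G/M$ is abelian. So $G/V$ is the product of the central
subgroup $K/V$ and the abelian subgroup $XV/V$, and is abelian. Thus $G'\le V$, and
$G'=V$ by (ii). Also $Z(G)\le C_G(K)=K$, so $Z(G)=V$ by (ii). Hence $G$ is extraspecial
with center $V$. Finally $P$ has no nontrivial fixed points on $K/V$ by (i) or on
$G/K=G/M$ by (iv), so it has none on $G/V$. Lemma~\ref{lem:extra} gives $V\le H$. This
contradiction completes the proof of Theorem~\ref{thm:main}.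

\begin{proof}[Proof of Corollary~\ref{cor:general}]
The subgroup $O^2(R)$ is characteristic in $R$, hence normal in $P$, and $P/O^2(R)$ is a
$2$-group. So $O^2(R)=R$. By Theorem~\ref{thm:main}, \eqref{eq:E} holds for $(G,R)$, and
Lemma~\ref{lem:normal} applies.
\end{proof}

\begin{thebibliography}{9}

\bibitem{fixed}
\emph{The fixed points of coprime action},
\texttt{http://web.mat.bham.ac.uk/\allowbreak P.J.Flavell/\allowbreak research/\allowbreak publications/\allowbreak fixedpointsofcoprimeaction.pdf}

\bibitem{gorenstein}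
Gorenstein, \emph{Finite Groups}.

\bibitem{isaacs}
Isaacs, \emph{Character Theory of Finite Groups}.

\bibitem{ks}
Kurzweil and Stellmacher, \emph{The Theory of Finite Groups}.

\end{thebibliography}
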